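\title{Cyclic singular inner functions for the weights $\exp\big(-c(1-|z|)^{-\gamma}\big)$}

\begin{abstract}
Let $0<\gamma<1$, $c>0$, and let $X_c$ be the closure of the polynomials in $L^2$ of the unit disk with weight $\exp(-c(1-|z|)^{-\gamma})$. By analogy with the Korenblum--Roberts theorem one expects a singular inner function $S_\nu$ to be cyclic in $X_c$ exactly when $\nu$ vanishes on all null $(1-\gamma)$-Carleson sets. We show that this condition is sufficient but not necessary. The exact criterion is the following: $S_\nu$ is cyclic, for one or for all $c>0$, if and only if $\int_{\mathbb T}\big(\int|x-t|^{-2}\,d\nu'(t)\big)^{\gamma/(1+\gamma)}\,|dx|=\infty$ for every measure $0\neq\nu'\le\nu$. We also determine the power of the logarithm by which the Carleson condition has to be strengthened in order to force non-cyclicity.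
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Cyclicity and Carleson sets}

Let $\mathbb D$ be the open unit disk, $\mathbb T$ the unit circle, $dA$ area measure on $\mathbb D$, and $m=|d\zeta|/2\pi$ normalized arc length on $\mathbb T$. For $z\in\mathbb D$ we write $y=y(z)=1-|z|$. Fix $\gamma\in(0,1)$. For $c>0$ let
\[
\mathcal E_{\gamma,c}(z)=\exp\big(-c\,y^{-\gamma}\big),\qquad X_c=\mathcal P^2(\mathcal E_{\gamma,c}\,dA),
\]
where $\mathcal P^2$ denotes the closure of the analytic polynomials in $L^2(\mathbb D,\mathcal E_{\gamma,c}\,dA)$. The elements of $X_c$ are analytic functions on $\mathbb D$, and $X_c$ contains all bounded analytic functions (Lemma~\ref{lem:basic}). A function $\theta$ in a space $X$ of analytic functions in which the polynomials are dense is \emph{cyclic} if $\{p\theta: p \text{ a polynomial}\}$ is dense in $X$.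

By a \emph{singular measure} we mean a positive finite Borel measure $\nu$ on $\mathbb T$ that is singular with respect to $m$. Its singular inner function is
\[
S_\nu(z)=\exp\Big(-\int_{\mathbb T}\frac{\zeta+z}{\zeta-z}\,d\nu(\zeta)\Big),\qquad |S_\nu|=e^{-U_\nu},\qquad U_\nu(z)=\int_{\mathbb T}P_\zeta(z)\,d\nu(\zeta),
\]
where $P_\zeta(z)=(1-|z|^2)/|\zeta-z|^2$ is the Poisson kernel. The function $S_\nu$ has no zeros, but it is small where $U_\nu$ is large, and to be cyclic it must admit multipliers that undo this decay while growing no faster than the norm tolerates. The more concentrated $\nu$ is, the harder this should be.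

Concentration is measured by the gaps of a set. For a closed set $E\subset\mathbb T$ let $\{\ell\}$ be the components of $\mathbb T\setminus E$, which are open arcs, and let $|\ell|$ be arc length. The set $E$ is a \emph{Beurling--Carleson set} if $\sum_\ell|\ell|\log(1/|\ell|)<\infty$, and for $0<\alpha<1$ it is an \emph{$\alpha$-Carleson set} if $\sum_\ell|\ell|^\alpha<\infty$. We call $E$ \emph{null} if $m(E)=0$; this has to be required separately, since $E=\mathbb T$ has no gaps at all. The Korenblum--Roberts theorem states that $S_\nu$ is cyclic in the Bergman space $A^2$ of analytic functions in $L^2(\mathbb D,dA)$ if and only if $\nu(E)=0$ for every null Beurling--Carleson set $E$.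

There is a simple rule that produces the class of sets in this theorem from the space. A function $g$ in the unit ball of $A^2$ satisfies $\log|g(z)|\le\log(1/y)$, by the mean value inequality on the disk of radius $y$ about $z$, while in the unit ball of $X_c$ one has $\log|g(z)|\le Cy^{-\gamma}$. If $d$ is the arc distance to $E$, then on a gap $\ell$
\[
\int_\ell\log\frac1d\,|dx|=|\ell|\Big(1+\log\frac2{|\ell|}\Big),\qquad\int_\ell d^{-\gamma}\,|dx|=\frac{2^\gamma}{1-\gamma}\,|\ell|^{1-\gamma}.
\]
So a null set $E$ is Beurling--Carleson exactly when the growth function $\log(1/t)$ of $A^2$, evaluated at $d$, is integrable, and it is $(1-\gamma)$-Carleson exactly when the growth function $t^{-\gamma}$ of $X_c$, evaluated at $d$, is integrable. This leads to the following question, posed in \cite{survey}.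

\begin{quote}
\emph{Is it true that $S_\nu$ is cyclic in $X_c$ if and only if $\nu(E)=0$ for every null $(1-\gamma)$-Carleson set $E$?}
\end{quote}

In \cite{survey} the exponent $\gamma$ appears as $\tilde\beta=\beta/(1-\beta)$ with $\beta\in(0,1/2)$. The number $\beta$ is also the exponent in our criterion, and we record
\begin{equation}\label{eq:exponents}
\beta=\frac{\gamma}{1+\gamma},\qquad 1-\beta=\frac1{1+\gamma},\qquad\gamma(1-\beta)=\beta,\qquad(1-\gamma)(1-\beta)=1-2\beta .
\end{equation}

\subsection{Results}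

The answer is negative: one half of the equivalence holds and the other fails.

\begin{theorem}\label{thm:answer}
\begin{itemize}
\item[(a)] If $\nu$ is a singular measure and $\nu(E)=0$ for every null $(1-\gamma)$-Carleson set $E$, then $S_\nu$ is cyclic in $X_c$ for every $c>0$.
\item[(b)] There are a null $(1-\gamma)$-Carleson set $E$ and a singular probability measure $\nu$ with $\nu(E)=1$ such that $S_\nu$ is cyclic in $X_c$ for every $c>0$.
\end{itemize}
\end{theorem}

The correct condition involves the measure and not only the sets that it charges. Put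
\[
K_\nu(x)=\int_{\mathbb T}\frac{d\nu(t)}{|x-t|^2}\in[0,\infty],\qquad x\in\mathbb T .
\]

\begin{theorem}\label{thm:criterion}
For a singular measure $\nu$ the following are equivalent:
\begin{itemize}
\item[(i)] there is $c>0$ such that $S_\nu$ is not cyclic in $X_c$;
\item[(ii)] for every $c>0$, $S_\nu$ is not cyclic in $X_c$;
\item[(iii)] there is a measure $\nu'$ with $0\ne\nu'\le\nu$ and $\int_{\mathbb T}K_{\nu'}^\beta\,dm<\infty$.
\end{itemize}
In that case one can take $\nu'=\nu|_F$ with $F$ a null $(1-\gamma)$-Carleson set.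
\end{theorem}

The third theorem measures how far the Carleson condition is from the truth. For $s\ge0$ consider closed null sets $E$ with
\begin{equation}\label{eq:logcarleson}
\sum_\ell|\ell|^{1-\gamma}\Big(\log\frac{2\pi e}{|\ell|}\Big)^s<\infty .
\end{equation}
The logarithm is at least $1$, so the condition becomes stronger as $s$ grows; $s=0$ is the $(1-\gamma)$-Carleson condition.

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] If $s>\gamma$ and the singular measure $\nu$ satisfies $\nu(E)>0$ for some closed null set $E$ with \eqref{eq:logcarleson}, then for every $c>0$ the function $S_\nu$ is not cyclic in $X_c$. In particular this holds if $\nu(E)>0$ for a null $\alpha$-Carleson set $E$ with $\alpha<1-\gamma$.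
\item[(b)] If $0\le s\le\gamma$, there are a closed null set $E$ with \eqref{eq:logcarleson} and a singular probability measure $\nu$ on $E$ such that $S_\nu$ is cyclic in every $X_c$.
\item[(c)] The exponent in Theorem~\ref{thm:answer}(a) is optimal: for each $0<\alpha<1-\gamma$ there is a singular measure $\nu\ne0$ that vanishes on all null $\alpha$-Carleson sets and for which $S_\nu$ is non-cyclic in every $X_c$.
\end{itemize}
\end{theorem}

\subsection{Where $K_\nu^\beta$ comes from}\label{sub:heuristic}

Suppose that $p_nS_\nu\to1$ in $X_c$. Then $\log|p_n(0)|\to\nu(\mathbb T)$, while boundedness of the norms gives $\log|p_n|\le U_\nu+Cy^{-\gamma}$. On the radius that ends at $x$ we have $U_\nu\le8yK_\nu(x)$; see \eqref{eq:UK} below. The bound $8yK_\nu(x)+Cy^{-\gamma}$ is best, up to a constant factor, at the height $y=K_\nu(x)^{-1/(1+\gamma)}$, where it has size $K_\nu(x)^\beta$. If the maximum principle could be applied on the curve at this height, it would give $\nu(\mathbb T)\le C\int K_\nu^\beta\,dm$. The powers $S_{N\nu}$ of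 a cyclic $S_\nu$ are cyclic as well, and under $\nu\mapsto N\nu$ the left side is multiplied by $N$ and the right side only by $N^\beta$. So a finite integral excludes cyclicity.

The Carleson condition sees the lengths of the gaps; $K_\nu$ also sees how much mass sits next to each gap. For the natural measure on a symmetric Cantor set with $2^{k-1}$ gaps of length $g_k$ in generation $k$, put $a_k=2^kg_k^{1-\gamma}$. The set is $(1-\gamma)$-Carleson when $\sum a_k<\infty$, whereas $\int K_\nu^\beta\,dm$ dominates $\sum a_k^{1-\beta}$. Because $1-\beta<1$, the first series can converge while the second diverges, and this is the counterexample.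

Section~\ref{sec:obstruction} makes the first paragraph rigorous. Section~\ref{sec:duality} proves the converse by a duality argument, which also yields Theorem~\ref{thm:answer}(a). Section~\ref{sec:cantor} contains the counterexample and Section~\ref{sec:sharp} the remaining parts of Theorem~\ref{thm:sharp}. Theorem~\ref{thm:answer} does not depend on Section~\ref{sec:obstruction}.

\section{Basic facts}\label{sec:basic}

For $x,t\in\mathbb T$ let $\rho(x,t)\in[0,\pi]$ be the arc distance; then $\frac2\pi\rho(x,t)\le|x-t|\le\rho(x,t)$. For $z\in\mathbb D\setminus\{0\}$ let $z^*=z/|z|$, so that $|z-z^*|=y$. For $z\in\mathbb D$ and $t\in\mathbb T$ we have $y\le|z-t|$ and $y\le1-|z|^2\le2y$. Hence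
\begin{equation}\label{eq:kernel}
\frac{y}{|z-t|^2}\le P_t(z)\le\frac{2y}{|z-t|^2},\qquad|z^*-t|\le y+|z-t|\le2|z-t|,
\end{equation}
and, integrating $P_t(z)\le8y|z^*-t|^{-2}$ against $\nu$,
\begin{equation}\label{eq:UK}
U_\nu(z)\le8y\,K_\nu(z^*).
\end{equation}

For $f\in L^1(m)$ let $Pf(z)=\int f(\zeta)P_\zeta(z)\,dm(\zeta)$. Recall that $Pf$ is harmonic in $\mathbb D$, $Pf(0)=\int f\,dm$, $P1=1$, and that $Pf(z)\to f(\zeta)$ as $z\to\zeta$ if $f$ is bounded and continuous at $\zeta$. We write $\|\cdot\|$ for the norm of $X_c$, and $[g]$ for the closure of $\{pg:p\text{ a polynomial}\}$ in $X_c$.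

\begin{lemma}\label{lem:basic}
Let $c>0$.
\begin{itemize}
\item[(a)] Every $g\in X_c$ is analytic in $\mathbb D$ and
\begin{equation}\label{eq:pointeval}
|g(z)|^2\le\frac4{\pi y^2}\,e^{c(y/2)^{-\gamma}}\|g\|^2 .
\end{equation}
If $\|g\|\le3$, then $\log|g|\le\Lambda y^{-\gamma}$ on $\mathbb D$, where $\Lambda=2+\gamma^{-1}+c$.
\item[(b)] $H^2\subset X_c$. If $g,\psi\in H^\infty$, then $g\psi\in[g]$, and $g$ is cyclic if and only if $1\in[g]$.
\item[(c)] If $S_\nu$ is cyclic and $0\le\nu'\le\nu$, then $S_{\nu'}$ is cyclic.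
\item[(d)] If $S_\nu$ is cyclic, then $S_{N\nu}=S_\nu^N$ is cyclic for every integer $N\ge1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For a polynomial $g$, the value $|g(z)|^2$ is at most the mean of $|g|^2$ over the disk of radius $y/2$ about $z$, and on this disk the weight is at least $e^{-c(y/2)^{-\gamma}}$. This gives \eqref{eq:pointeval}. Its right side is locally bounded in $z$, so polynomials that converge in $X_c$ converge locally uniformly; the limit is analytic and satisfies \eqref{eq:pointeval}. If $\|g\|\le3$, then $\log|g|\le\log(6/\sqrt\pi)+\log(1/y)+2^{\gamma-1}cy^{-\gamma}$, and we use $\log(6/\sqrt\pi)<2\le2y^{-\gamma}$ and $\log(1/y)=\gamma^{-1}\log y^{-\gamma}\le\gamma^{-1}y^{-\gamma}$.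

(b) For $g=\sum b_nz^n$ in the Hardy space $H^2$ we have $\|g\|^2\le\int|g|^2dA=\pi\sum|b_n|^2/(n+1)\le\pi\|g\|_{H^2}^2$, and polynomials are dense in $H^2$. If polynomials $p_k$ tend to $\psi$ in $H^2$, then $p_kg\to\psi g$ in $H^2$, hence in $X_c$. Multiplication by $z$ is a contraction of $X_c$ that maps $[g]$ into itself, so if $1\in[g]$ then $[g]$ contains all polynomials.

(c) By (b), $pS_\nu=(pS_{\nu-\nu'})S_{\nu'}\in[S_{\nu'}]$ for every polynomial $p$.

(d) Let $\theta=S_\nu$ and $p_n\theta\to1$. Since $|\theta^k|\le1$, we get $p_n\theta^{k+1}\to\theta^k$, so $\theta^k\in[\theta^{k+1}]$ and $[\theta^k]\subset[\theta^{k+1}]$. By induction $1\in[\theta^N]$.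
\end{proof}

\section{A finite integral excludes cyclicity}\label{sec:obstruction}

\begin{proposition}\label{prop:noncyclic}
If $\nu\ne0$ is a singular measure and $\int K_\nu^\beta\,dm<\infty$, then for every $c>0$ the function $S_\nu$ is not cyclic in $X_c$.
\end{proposition}

\subsection{The maximum principle above a Lipschitz graph}

We first isolate what is needed from the curve of Section~\ref{sub:heuristic}. We use the maximum principle in this form: if $s$ is subharmonic on a bounded open set $\Omega$ and $\limsup_{z\to w}s(z)\le0$ for every $w\in\partial\Omega$, then $s\le0$ on $\Omega$.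

\begin{lemma}\label{lem:graph}
Let $S_\nu$ be cyclic in $X_c$. Let $h:\mathbb T\to[0,\frac12)$ satisfy $|h(\zeta)-h(\zeta')|\le\rho(\zeta,\zeta')$ and $\int h^{-\gamma}\,dm<\infty$, and suppose that
\begin{equation}\label{eq:ongraph}
U_\nu(z)\le C_0\,y^{-\gamma}\quad\text{whenever }z\in\mathbb D\setminus\{0\}\text{ and }y(z)=h(z^*).
\end{equation}
Then $\nu(\mathbb T)\le C_1\int h^{-\gamma}\,dm$, where $C_1=8\pi(\Lambda+C_0)$.
\end{lemma}

\begin{proof}
Take polynomials with $p_nS_\nu\to1$ in $X_c$. Since $\|1\|\le\sqrt\pi<2$, we may assume $\|p_nS_\nu\|\le3$, so $\log|p_nS_\nu|\le\Lambda y^{-\gamma}$ by Lemma~\ref{lem:basic}(a).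

Let $\Omega=\{0\}\cup\{z\in\mathbb D\setminus\{0\}:y(z)>h(z^*)\}$. It contains the disk $|z|<\frac12$ and $h$ is continuous, so $\Omega$ is open. A point $z\in\partial\Omega\cap\mathbb D$ is a limit of points of $\Omega$ and does not lie in $\Omega$, so $y(z)=h(z^*)$. If $z_k\in\Omega$ tend to $\zeta\in\mathbb T$, then $h(z_k^*)<y(z_k)\to0$; thus $\partial\Omega\cap\mathbb T\subset Z:=\{h=0\}$. The set $Z$ is compact, and it is null because $h^{-\gamma}$ is integrable.

On $\partial\Omega\cap\mathbb D$ we have $\log|p_n|=\log|p_nS_\nu|+U_\nu\le(\Lambda+C_0)y^{-\gamma}$. We need a harmonic majorant of $y^{-\gamma}$ on this set with a known value at $0$, and we take $V=P[h^{-\gamma}]$. Let $z\in\partial\Omega\cap\mathbb D$. On the arc $\{\zeta:\rho(\zeta,z^*)\le y\}$, whose $m$-measure is $y/\pi$, the Lipschitz condition gives $h(\zeta)\le2y$, and $|\zeta-z|\le2y$ gives $P_\zeta(z)\ge1/(4y)$ by \eqref{eq:kernel}. Hence $V(z)\ge\frac1{4\pi}(2y)^{-\gamma}\ge\frac1{8\pi}y^{-\gamma}$, and $s:=\log|p_n|-C_1V\le0$ on $\partial\Omega\cap\mathbb D$.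

The function $s$ is subharmonic in $\mathbb D$, and it is bounded above because $p_n$ is a polynomial and $V\ge0$. At the points of $Z$ we know only this bound, which depends on $n$, so we remove $Z$ with a barrier. Choose open sets $O_k\supset Z$ in $\mathbb T$ with $m(O_k)\le2^{-k}$, $k\ge1$, and let $W=P[\sum_k1_{O_k}]$. Then $W\ge0$ is harmonic and $W(0)\le1$. For $\zeta\in Z$ each $P[1_{O_k}](z)$ tends to $1$ as $z\to\zeta$, so $W(z)\to\infty$. For $\eta>0$ the function $s-\eta W$ has $\limsup\le0$ at the points of $\partial\Omega\cap\mathbb D$, by upper semicontinuity, and tends to $-\infty$ at the points of $Z$. Therefore $s(0)\le\eta W(0)\le\eta$, and so $\log|p_n(0)|\le C_1V(0)=C_1\int h^{-\gamma}dm$. Finally $p_n(0)e^{-\nu(\mathbb T)}=(p_nS_\nu)(0)\to1$ by \eqref{eq:pointeval}.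
\end{proof}

\subsection{A point mass}

\begin{example}\label{ex:point}
Let $\nu=\delta_1$, so $K_\nu(x)=|x-1|^{-2}$, and suppose that $S_\nu$ is cyclic in $X_c$. Then so is $S_{N\nu}$. For $N\ge64$ let
\[
h(\zeta)=\big(NK_\nu(\zeta)\big)^{-1/(1+\gamma)}=N^{-1/(1+\gamma)}|\zeta-1|^{r},\qquad r=\frac2{1+\gamma}\in(1,2).
\]
On $[0,2]$ both $t^r$ and its derivative are less than $4$, and $N^{-1/(1+\gamma)}\le N^{-1/2}\le\frac18$. So $h<\frac12$ and $h$ is $1$-Lipschitz. On the graph $y=h(z^*)$ we have $NK_\nu(z^*)=y^{-1-\gamma}$, and \eqref{eq:UK} gives $U_{N\nu}(z)\le8y^{-\gamma}$. Lemma~\ref{lem:graph} with $C_0=8$ yields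
\[
N\le C_1\int h^{-\gamma}\,dm=C_1N^\beta\int|\zeta-1|^{-2\beta}\,dm(\zeta).
\]
The integral is finite because $2\beta<1$, that is, $\gamma<1$, and $C_1$ does not depend on $N$. This is false for large $N$. So $S_{\delta_1}$ is not cyclic, and by Lemma~\ref{lem:basic}(c) and rotation neither is $S_\nu$ for any $\nu$ with an atom. Since a point is a null $(1-\gamma)$-Carleson set, this agrees with the conjectured criterion.
\end{example}

For general $\nu$ the function $T=(NK_\nu)^{-1/(1+\gamma)}$ still satisfies \eqref{eq:ongraph} for $N\nu$ and still has $\int T^{-\gamma}dm=N^\beta\int K_\nu^\beta dm$, but it need not be Lipschitz. We replace it by a Lipschitz function $h\ge T/4$, so that the integral grows at most by a constant factor. The price is that \eqref{eq:UK} is of no use at a height $y$ much larger than $T(z^*)$. Instead, $h$ will be an upper envelope of tents of size $|Q|$ over arcs $Q$ that contain a point $x_0$ with $T(x_0)\ge|Q|$, and $U_\nu$ on the tent will be compared with $K_\nu(x_0)$. Near the feet of a tent the height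 is much smaller than $|Q|$, and mass of $\nu$ close to a foot could make $U_\nu$ large there. We therefore place the feet at points near which $\nu$ has little mass at every scale.

\subsection{Proof of Proposition~\ref{prop:noncyclic}}

Write $K=K_\nu$, $U=U_\nu$, and let $T=(NK)^{-1/(1+\gamma)}$ with an integer $N$. Since $K\ge\nu(\mathbb T)/4>0$, we have $T<2\pi/16$ everywhere once $N$ is large, which we assume. Since $K^\beta$ is integrable, $T>0$ almost everywhere.

\medskip\noindent\emph{Step 1: stopping arcs.} Consider the dyadic arcs $\{e^{i\phi}:2\pi l2^{-i}\le\phi<2\pi(l+1)2^{-i}\}$ with $i\ge4$. Call such an arc $Q$ \emph{good} if it contains a point $x_0$ with $T(x_0)\ge|Q|$, that is,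
\begin{equation}\label{eq:good}
NK(x_0)\le|Q|^{-1-\gamma}.
\end{equation}
Arcs with $i=4$ are not good, and a point with $T>0$ lies in a good arc. The maximal good arcs $Q_j$ are therefore disjoint, have length at most $2\pi/32$, and cover almost all of $\mathbb T$. The dyadic parent of $Q_j$ is not good, so $T<2|Q_j|$ on $Q_j$. As $T^{-\gamma}=(NK)^\beta$,
\begin{equation}\label{eq:stopsum}
\sum_jm(Q_j)|Q_j|^{-\gamma}\le2^\gamma\int T^{-\gamma}\,dm=2^\gamma N^\beta\int K^\beta\,dm .
\end{equation}

\medskip\noindent\emph{Step 2: tents.} Fix $Q=Q_j$ and $x_0\in Q$ as in \eqref{eq:good}. Let $3Q$ and $7Q$ be the closed arcs concentric with $Q$ of lengths $3|Q|$ and $7|Q|<2\pi$, let $Q^\pm$ be the two arcs of length $|Q|$ adjacent to $Q$, and let $\sigma=\nu|_{7Q}$. Since $|x_0-t|\le4|Q|$ on $7Q$,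
\begin{equation}\label{eq:sigma}
\sigma(\mathbb T)\le16|Q|^2K(x_0).
\end{equation}
Let $M\sigma(x)=\sup_{r>0}r^{-1}\sigma(\{t:|t-x|<r\})$ be the Hardy--Littlewood maximal function. The weak-type $(1,1)$ inequality says that the set $\{M\sigma>\lambda\}$ has length at most $C_*\sigma(\mathbb T)/\lambda$, with an absolute constant $C_*$. If $\sigma\neq0$, then for $\lambda=4C_*\sigma(\mathbb T)/|Q|$ this length is at most $|Q|/4$; if $\sigma=0$, then $M\sigma=0$. In both cases the outer half of $Q^\pm$, the half away from $Q$, contains a point $x^\pm$ with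
\begin{equation}\label{eq:feet}
M\sigma(x^\pm)\le4C_*\sigma(\mathbb T)/|Q|\le64C_*|Q|K(x_0).
\end{equation}
Let $I_j\subset3Q$ be the open arc from $x^-$ to $x^+$ that contains $Q$, and let $h_j(\zeta)=\rho(\zeta,\mathbb T\setminus I_j)$; see Figure~\ref{fig:tent}. Then $h_j$ is $1$-Lipschitz, vanishes off $I_j$, and satisfies $h_j\le\frac32|Q_j|$ everywhere and $h_j\ge\frac12|Q_j|$ on $Q_j$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw (-3.3,0) -- (4.3,0);
\draw[ultra thick] (0,0) -- (1,0);
\draw (-1,-0.06) -- (-1,0.06) (0,-0.06) -- (0,0.06) (1,-0.06) -- (1,0.06) (2,-0.06) -- (2,0.06);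
\draw[thick] (-0.7,0) -- (0.55,1.25) -- (1.8,0);
\draw[dashed] (1.3,0) -- (1.3,0.5);
\fill (-0.7,0) circle (0.04) node[below] {$x^-$};
\fill (1.8,0) circle (0.04) node[below] {$x^+$};
\fill (0.3,0) circle (0.05) node[below] {$x_0$};
\fill (1.3,0.5) circle (0.04) node[right] {$z$};
\fill (1.3,0) circle (0.04) node[below] {$z^*$};
\node[above] at (0.6,0.03) {$Q$};
\draw[|-|] (-1,-0.5) -- (2,-0.5) node[right] {$3Q$};
\draw[|-|] (-3,-0.8) -- (4,-0.8) node[right] {$7Q$};
\end{tikzpicture}
\caption{The tent over a stopping arc $Q$, with the circle drawn as a line and the height $y=1-|z|$ drawn upward. The kernel $K_\nu$ is controlled at $x_0\in Q$; the feet $x^\pm$ lie in $3Q$, at distance at least $|Q|/2$ from $Q$, at points where the maximal function of $\nu|_{7Q}$ is small. On the sides of the tent, the height of $z$ equals the distance from $z^*$ to the nearer foot.}\label{fig:tent}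
\end{figure}

\medskip\noindent\emph{Step 3: the estimate on a tent.} We claim that there is an absolute constant $C_0$ such that $NU(z)\le C_0y^{-\gamma}$ whenever $z^*\in I_j$ and $y=h_j(z^*)$.

\emph{Far mass.} Let $t\notin7Q$. Since $z^*\in3Q$, we have $\rho(z^*,t)\ge2|Q|$, so $|z^*-t|\ge\frac4\pi|Q|$ and $|z-t|\ge\frac2\pi|Q|$ by \eqref{eq:kernel}. Then
\[
|x_0-t|\le|x_0-z^*|+y+|z-t|\le2|Q|+\tfrac32|Q|+|z-t|\le\Big(\frac{7\pi}4+1\Big)|z-t|\le7|z-t|.
\]
So $P_t(z)\le98y|x_0-t|^{-2}$, and the part of $\nu$ outside $7Q$ contributes at most $98yK(x_0)\le147|Q|K(x_0)$ to $U(z)$.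

\emph{Near mass.} Let $x\in\{x^-,x^+\}$ be the foot nearer to $z^*$, so $\rho(x,z^*)=y$. Then $|z-x|\le2y\le2|z-t|$ and $|x-t|\le3|z-t|$ for all $t\in\mathbb T$, whence $P_t(z)\le2y\min(y^{-2},9|x-t|^{-2})$. The set $|t-x|<y$ has $\sigma$-measure at most $yM\sigma(x)$, and the set $2^ky\le|t-x|<2^{k+1}y$ has $\sigma$-measure at most $2^{k+1}yM\sigma(x)$. Therefore
\[
\int P_t(z)\,d\sigma(t)\le\Big(2+\sum_{k\ge0}18\cdot4^{-k}\cdot2^{k+1}\Big)M\sigma(x)=74\,M\sigma(x).
\]

By \eqref{eq:feet} and \eqref{eq:good}, $NU(z)\le C|Q|NK(x_0)\le C|Q|^{-\gamma}$ with $C=147+74\cdot64C_*$. Since $y\le\frac32|Q|$, we have $|Q|^{-\gamma}\le\frac32y^{-\gamma}$, and the claim holds with $C_0=\frac32C$.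

\medskip\noindent\emph{Step 4: the envelope.} Let $h=\sup_jh_j$. It is $1$-Lipschitz, $h\le\frac32\cdot\frac{2\pi}{32}<\frac12$, and $h\ge\frac12|Q_j|$ on $Q_j$. By \eqref{eq:stopsum},
\[
\int h^{-\gamma}\,dm\le2^\gamma\sum_jm(Q_j)|Q_j|^{-\gamma}\le4N^\beta\int K^\beta\,dm<\infty .
\]
Let $z\in\mathbb D\setminus\{0\}$ with $y=h(z^*)$; then $h(z^*)>0$. The arcs $Q_j$ are disjoint, so only finitely many have $\frac32|Q_j|\ge h(z^*)/2$, and the supremum is attained: $y=h_j(z^*)>0$ for some $j$, which forces $z^*\in I_j$. By Step~3, \eqref{eq:ongraph} holds for the measure $N\nu$.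

If $S_\nu$ were cyclic in $X_c$, then so would be $S_{N\nu}$ by Lemma~\ref{lem:basic}(d), and Lemma~\ref{lem:graph} would give $N\nu(\mathbb T)\le4C_1N^\beta\int K^\beta dm$ with $C_1$ independent of $N$. As $\beta<1$ and $\nu\ne0$, this fails for large $N$. \qed

\section{Non-cyclicity produces a Carleson set and a finite integral}\label{sec:duality}

\begin{proposition}\label{prop:F}
If $S_\nu$ is not cyclic in $X_c$ for some $c>0$, there is a closed null set $F\subset\mathbb T$ with $\nu(F)>0$ such that
\begin{itemize}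
\item[(A)] $F$ is a $(1-\gamma)$-Carleson set, and
\item[(B)] $\int K_{\nu|_F}^\beta\,dm<\infty$.
\end{itemize}
\end{proposition}

Non-cyclicity is a negative statement, and we have to extract a set from it. We first give a sufficient condition for cyclicity that is linear in the unknown; its failure then yields a dual object by the Hahn--Banach theorem, and the dual object determines $F$.

\subsection{A linear sufficient condition and its dual}

The multipliers that we use are the zero-free functions $h$ with $\log|h|=Pf$, $f$ continuous. The product $hS_\nu$ has small growth if $Pf\le U_\nu+\varepsilon y^{-\gamma}$. At $z=0$ this reads $\int f\,dm\le\nu(\mathbb T)+\varepsilon$, and cyclicity follows if this bound is almost attained.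

\begin{lemma}\label{lem:sufficient}
Suppose that for every $\varepsilon>0$ there is a real $f\in C(\mathbb T)$ with $Pf\le U_\nu+\varepsilon y^{-\gamma}$ on $\mathbb D$ and $\int f\,dm\ge\nu(\mathbb T)-\varepsilon$. Then $S_\nu$ is cyclic in $X_c$ for every $c>0$.
\end{lemma}

\begin{proof}
Let $\varepsilon_k\to0$, $\varepsilon_k\le c/2$, with corresponding $f_k$. The function $h_k(z)=\exp\int\frac{\zeta+z}{\zeta-z}f_k(\zeta)\,dm(\zeta)$ is analytic and bounded, since $\log|h_k|=Pf_k$. So $G_k=h_kS_\nu\in[S_\nu]$ by Lemma~\ref{lem:basic}(b). From $\log|G_k|=Pf_k-U_\nu\le\varepsilon_ky^{-\gamma}$ we get $|G_k|^2\mathcal E_{\gamma,c}\le1$ and $\|G_k\|^2\le\pi$. Also $G_k(0)=\exp(\int f_k\,dm-\nu(\mathbb T))\in[e^{-\varepsilon_k},e^{\varepsilon_k}]$. A subsequence converges weakly to some $G$ in the closed subspace $[S_\nu]$, and it converges pointwise because point evaluations are bounded. Then $|G(z)|\le\lim_ke^{\varepsilon_ky^{-\gamma}}=1$ and $G(0)=1$, so $G\equiv1$ by the maximum modulus principle.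
\end{proof}

\begin{lemma}\label{lem:dual}
If $S_\nu$ is not cyclic in some $X_c$, there are $\varepsilon>0$ and a probability measure $\mu$ on $\mathbb D$ with
\begin{equation}\label{eq:mu}
\int Pf\,d\mu=\int f\,dm\quad(f\in C(\mathbb T)),\qquad\int y^{-\gamma}\,d\mu<\infty,\qquad\int U_\nu\,d\mu\le\nu(\mathbb T)-\varepsilon .
\end{equation}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sufficient} there is $\varepsilon>0$ such that no real $f\in C(\mathbb T)$ satisfies both $\int f\,dm\ge\nu(\mathbb T)-\varepsilon$ and $Pf\le w:=U_\nu+\varepsilon y^{-\gamma}$. We choose the ambient space so that the functions below $w$ form an open set. Let $Y$ be the space of real continuous $\varphi$ on $\mathbb D$ with $y^\gamma\varphi\to0$ as $|z|\to1$, normed by $\sup|y^\gamma\varphi|$. The map $\varphi\mapsto y^\gamma\varphi$ is an isometry of $Y$ onto the real space $C_0(\mathbb D)$, so by the Riesz representation theorem the continuous functionals on $Y$ are $\varphi\mapsto\int\varphi\,d\lambda$ with signed measures $\lambda$ such that $\int y^{-\gamma}d|\lambda|<\infty$.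 Let
\[
\mathcal A=\Big\{Pf:f\in C(\mathbb T)\text{ real},\ \int f\,dm\ge\nu(\mathbb T)-\varepsilon\Big\},\qquad\mathcal B=\{\varphi\in Y:\varphi<w\text{ on }\mathbb D\}.
\]
These are disjoint convex subsets of $Y$, and both are nonempty ($0\in\mathcal B$ since $w>0$). The set $\mathcal B$ is open: for $\varphi\in\mathcal B$ the function $y^\gamma(w-\varphi)$ is continuous, positive, and at least $\varepsilon-y^\gamma\varphi\ge\varepsilon/2$ near $\mathbb T$, so it is bounded below by some $\delta>0$, and the ball of radius $\delta$ about $\varphi$ lies in $\mathcal B$. The Hahn--Banach separation theorem for an open convex set and a disjoint convex set gives $\lambda\ne0$ and $a\in\mathbb R$ with $\int\varphi\,d\lambda<a\le\int\psi\,d\lambda$ for $\varphi\in\mathcal B$, $\psi\in\mathcal A$. We test this on three families.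

If $\varphi\ge0$ is continuous with compact support, then $-t\varphi\in\mathcal B$ for all $t>0$, so $\int\varphi\,d\lambda\ge0$. Thus $\lambda\ge0$, and $0<\lambda(\mathbb D)\le\int y^{-\gamma}d\lambda<\infty$.

If $\chi_k\uparrow1$ are continuous with compact support and $0\le\chi_k\le1$, then $(1-\frac1k)\chi_kw\in\mathcal B$, and monotone convergence gives $\int w\,d\lambda\le a$.

If $g\in C(\mathbb T)$ is real with $\int g\,dm=0$, then $\nu(\mathbb T)-\varepsilon+tPg\in\mathcal A$ for all $t\in\mathbb R$. Hence $\int Pg\,d\lambda=0$ and $a\le(\nu(\mathbb T)-\varepsilon)\lambda(\mathbb D)$.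

The measure $\mu=\lambda/\lambda(\mathbb D)$ satisfies $\int U_\nu\,d\mu\le\int w\,d\mu\le\nu(\mathbb T)-\varepsilon$, and the first identity in \eqref{eq:mu} follows by writing $f$ as its mean plus a function of mean zero.
\end{proof}

So $\mu$ reproduces the value at $0$ of every harmonic function that is continuous up to the boundary, but falls short on $U_\nu$, for which $U_\nu(0)=\nu(\mathbb T)$. To see where the loss occurs, put
\begin{equation}\label{eq:B}
B(\zeta)=\int_{\mathbb D}P_\zeta(z)\,d\mu(z),\qquad\zeta\in\mathbb T .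
\end{equation}

\begin{example}\label{ex:horo}
Let $\nu=\delta_1$ and let $\Delta$ be the disk with center $\frac13$ and radius $\frac23$; its boundary circle touches $\mathbb T$ at $1$ and has the equation $1-|z|^2=\frac12|1-z|^2$. Let $\mu$ be harmonic measure of $\Delta$ at $0$. It has a density with respect to arc length on $\partial\Delta$ that lies between two positive constants, so it is a probability measure on $\partial\Delta\setminus\{1\}\subset\mathbb D$. For $f\in C(\mathbb T)$ the function $Pf$ is harmonic in $\Delta$ and continuous on $\overline\Delta$, so $\int Pf\,d\mu=Pf(0)=\int f\,dm$. For $\zeta\ne1$ the kernel $P_\zeta$ is harmonic near $\overline\Delta$, so $B(\zeta)=P_\zeta(0)=1$; but $P_1=\frac12$ on $\partial\Delta\setminus\{1\}$, so $B(1)=\int U_\nu\,d\mu=\frac12$. On $\partial\Delta$ we have $y\le\frac12|1-z|^2\le2y$, so $\int y^{-\gamma}d\mu<\infty$ exactly when $\gamma<\frac12$. For such $\gamma$, \eqref{eq:mu} holds with $\varepsilon=\frac12$, and the set where $B$ drops below $1$ is the point that carries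 $\nu$.
\end{example}

\subsection{Proof of Proposition~\ref{prop:F}}

Take $\mu$ and $\varepsilon$ from Lemma~\ref{lem:dual}, write $U=U_\nu$, and define $B$ by \eqref{eq:B}.

\medskip\noindent\emph{The set $F$.} The function $B$ is lower semicontinuous by Fatou's lemma. By Fubini's theorem $\int fB\,dm=\int Pf\,d\mu=\int f\,dm$ for $f\in C(\mathbb T)$, so $B=1$ almost everywhere with respect to $m$. Also $\int B\,d\nu=\int U\,d\mu\le\nu(\mathbb T)-\varepsilon$; in particular $\nu(\mathbb T)\ge\varepsilon$. Let $\kappa=\varepsilon/(2\nu(\mathbb T))\le\frac12$ and $F=\{B\le1-\kappa\}$. Then $F$ is closed and null. Since $1-B<\kappa$ off $F$ and $1-B\le1$ on $F$,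
\[
\varepsilon\le\int(1-B)\,d\nu\le\kappa\,\nu(\mathbb T)+\nu(F)=\frac\varepsilon2+\nu(F),
\]
so $\nu(F)\ge\varepsilon/2$.

\medskip\noindent\emph{Localization.} Let $d(x)$ be the Euclidean distance from $x$ to $F$. Between a point $x$ with $B(x)=1$ and the nearest point $\zeta_0$ of $F$ the value of $B$ changes by at least $\kappa$. Mass of $\mu$ far from $x$, compared with $d(x)$, contributes almost equally to $B(x)$ and $B(\zeta_0)$, so a definite part of $B(x)$ must come from mass near $x$. Precisely, choose $A>0$ with $(1+1/A)^2(1-\kappa)\le1-\kappa/2$. Let $B(x)=1$, so $x\notin F$, and let $\zeta_0\in F$ with $|x-\zeta_0|=d(x)$. If $|z-x|\ge Ad(x)$, then $|z-\zeta_0|\le(1+1/A)|z-x|$, so $P_x(z)\le(1+1/A)^2P_{\zeta_0}(z)$. Hence the integral of $P_x$ over $\{|z-x|\ge Ad(x)\}$ with respect to $\mu$ is at most $(1+1/A)^2B(\zeta_0)\le1-\kappa/2$, and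
\[
\int_{|z-x|<Ad(x)}P_x(z)\,d\mu(z)\ge\frac\kappa2\qquad\text{for $m$-almost every }x .
\]

\medskip\noindent\emph{Transfer from the disk to the circle.} Let $R=\{(x,z)\in\mathbb T\times\mathbb D:|z-x|<Ad(x)\}$. If $\Phi\ge0$ on $\mathbb T$ and $\Psi\ge0$ on $\mathbb D$ are Borel functions with $\Phi(x)\le\Psi(z)$ for $(x,z)\in R$, then, because $\int P_x(z)\,dm(x)=1$,
\begin{equation}\label{eq:transfer}
\frac\kappa2\int\Phi\,dm\le\iint_R\Phi(x)P_x(z)\,dm(x)\,d\mu(z)\le\int\Psi\,d\mu .
\end{equation}
We know two $\mu$-integrable functions, $y^{-\gamma}$ and $U$. The first gives (A), and the two together give (B).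

\medskip\noindent\emph{Proof of (A).} On $R$ we have $y\le|z-x|<Ad(x)$, so $d(x)^{-\gamma}\le A^\gamma y^{-\gamma}$, and \eqref{eq:transfer} gives $\int d^{-\gamma}dm<\infty$. On a component $\ell$ of $\mathbb T\setminus F$ we have $d\le|\ell|/2$, so $\int_\ell d^{-\gamma}|dx|\ge2^\gamma|\ell|^{1-\gamma}$. Summing over $\ell$ gives (A).

\medskip\noindent\emph{Proof of (B).} Let $(x,z)\in R$ and $t\in F$. Then $d(x)\le|x-t|$, so $|z-t|\le|z-x|+|x-t|\le(A+1)|x-t|$; this is where the restriction of $\nu$ to $F$ is needed. By \eqref{eq:kernel},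
\[
K_{\nu|_F}(x)\le(A+1)^2\int_F\frac{d\nu(t)}{|z-t|^2}\le(A+1)^2\,\frac{U(z)}y .
\]
By \eqref{eq:exponents}, $y^{-\beta}=(y^{-\gamma})^{1-\beta}$, and $u^\beta v^{1-\beta}\le\max(u,v)\le u+v$ for $u,v\ge0$. Therefore
\[
K_{\nu|_F}(x)^\beta\le(A+1)^{2\beta}\,U(z)^\beta(y^{-\gamma})^{1-\beta}\le(A+1)^{2\beta}\big(U(z)+y^{-\gamma}\big),
\]
and \eqref{eq:transfer} gives (B). \qed

\begin{proof}[Proof of Theorem~\ref{thm:answer}(a)]
If $S_\nu$ is not cyclic in some $X_c$, Proposition~\ref{prop:F}(A) provides a null $(1-\gamma)$-Carleson set of positive $\nu$-measure.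
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
(ii) implies (i) trivially. Proposition~\ref{prop:F} shows that (i) implies (iii) with $\nu'=\nu|_F$ of the stated form. If (iii) holds, then $\nu'$ is singular, $S_{\nu'}$ is cyclic in no $X_c$ by Proposition~\ref{prop:noncyclic}, and the same is true of $S_\nu$ by Lemma~\ref{lem:basic}(c).
\end{proof}

\begin{remark}
The restriction $\gamma<1$ is what makes the question nontrivial. The estimate \eqref{eq:pointeval}, Lemma~\ref{lem:basic}(b), and the arguments of this section up to $\int d^{-\gamma}dm<\infty$ are valid for every $\gamma>0$. For $\gamma\ge1$ this integral is infinite, because $d(x)\le|x-\zeta_0|$ for any $\zeta_0\in F$. So for $\gamma\ge1$ every $S_\nu$ is cyclic.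
\end{remark}

\section{Cantor measures and the counterexample}\label{sec:cantor}

\subsection{The construction}\label{sub:cantor}

Let $g_1,g_2,\dots$ be positive numbers such that, for some $q<1$,
\begin{equation}\label{eq:gaps}
2g_{k+1}\le q\,g_k\quad(k\ge1),\qquad\sum_{k\ge1}2^{k-1}g_k=1 .
\end{equation}
The first condition makes the series converge, so the second is a normalization by a constant factor. Put $\delta_k=\sum_{i>k}2^{i-k-1}g_i$. Then $\delta_0=1$ and $\delta_{k-1}=2\delta_k+g_k$, and $2^{i-k-1}g_i\le q^{i-k-1}g_{k+1}$ gives $\delta_k\le g_{k+1}/(1-q)$. Hence for $k\ge1$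
\begin{equation}\label{eq:L}
g_k+\delta_k\le Lg_k,\qquad L=\frac2{1-q}.
\end{equation}

Start with a closed arc of length $\delta_0=1$. At step $k\ge1$ remove from each of the $2^{k-1}$ closed arcs of length $\delta_{k-1}$ its open middle arc of length $g_k$ (a \emph{gap of generation $k$}); this leaves $2^k$ closed arcs of length $\delta_k$ (the \emph{arcs of generation $k$}). Let $E$ be the intersection over $k$ of the unions of the arcs of generation $k$. It is closed, and it is null because $2^k\delta_k=\sum_{i>k}2^{i-1}g_i\to0$. Let $\nu$ be the probability measure on $E$ that gives mass $2^{-k}$ to each arc of generation $k$; it is singular since $E$ is null. The components of $\mathbb T\setminus E$ are one arc of length $2\pi-1$ and, for each $k$, the $2^{k-1}$ gaps of length $g_k$. Put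
\[
a_k=2^kg_k^{1-\gamma}.
\]
Then $E$ satisfies \eqref{eq:logcarleson} if and only if $\sum_ka_k\big(\log(2\pi e/g_k)\big)^s<\infty$.

To deduce cyclicity from Proposition~\ref{prop:F} we must exclude every nonzero piece of $\nu$, not only $\nu$ itself. This is possible because no arc of generation $k$ has mass above $2^{-k}$: a piece of total mass $\eta$ has to be spread over a fixed proportion of these arcs.

\begin{lemma}\label{lem:cantor}
If $\sum_ka_k^{1-\beta}=\infty$, then $\int K_{\nu'}^\beta\,dm=\infty$ for every measure $\nu'$ with $0\ne\nu'\le\nu$, and $S_\nu$ is cyclic in $X_c$ for every $c>0$.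
\end{lemma}

\begin{proof}
Let $\eta=\nu'(\mathbb T)>0$. Call an arc $J$ of generation $k$ \emph{heavy} if $\nu'(J)\ge\frac\eta22^{-k}$, and let $n_k$ be the number of heavy arcs. The arcs that are not heavy carry total mass at most $\eta/2$, and each heavy arc carries at most $2^{-k}$, so $\eta\le\frac\eta2+n_k2^{-k}$ and $n_k\ge\frac\eta22^k$. Each arc of generation $k$ is adjacent, inside its parent arc, to one gap of generation $k$, and each such gap serves two arcs. So at least $\frac\eta42^k$ gaps of generation $k$ are adjacent to a heavy arc $J$. For $x$ in such a gap and $t\in J$ we have $|x-t|\le Lg_k$ by \eqref{eq:L}, so $K_{\nu'}(x)\ge\frac\eta{2L^2}2^{-k}g_k^{-2}$. The gaps of all generations are disjoint. Therefore, with $b=\frac\eta{8\pi}\big(\frac\eta{2L^2}\big)^\beta$ and the last identity in \eqref{eq:exponents},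
\[
\int K_{\nu'}^\beta\,dm\ge b\sum_k2^kg_k\big(2^{-k}g_k^{-2}\big)^\beta=b\sum_k2^{k(1-\beta)}g_k^{1-2\beta}=b\sum_ka_k^{1-\beta}=\infty .
\]
If $S_\nu$ were not cyclic in some $X_c$, Proposition~\ref{prop:F}(B) would give a measure $0\ne\nu|_F\le\nu$ with a finite integral.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:answer}(b) and Theorem~\ref{thm:sharp}(b)}

We need $\sum a_k^{1-\beta}=\infty$, where $1-\beta=1/(1+\gamma)$. Taking $a_k$ proportional to $k^{-(1+\gamma)}$ makes this the harmonic series and keeps $\sum a_k$ finite. To reach $s=\gamma$ in \eqref{eq:logcarleson} we also need $\sum a_kk^\gamma<\infty$, which requires one more logarithm. Let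
\[
u_k=\big((k+2)\log(k+2)\big)^{-(1+\gamma)},\qquad g_k=A\,(2^{-k}u_k)^{1/(1-\gamma)},\qquad k\ge1.
\]
Since $u_k$ decreases, $2g_{k+1}\le2\cdot2^{-1/(1-\gamma)}g_k=2^{-\gamma/(1-\gamma)}g_k$, so \eqref{eq:gaps} holds with $q=2^{-\gamma/(1-\gamma)}<1$ and a suitable $A>0$. Here $a_k=A^{1-\gamma}u_k$, and
\[
\sum_ku_k^{1-\beta}=\sum_k\frac1{(k+2)\log(k+2)}=\infty,\qquad\sum_ku_kk^\gamma\le\sum_k\frac1{(k+2)(\log(k+2))^{1+\gamma}}<\infty .
\]
By Lemma~\ref{lem:cantor}, $S_\nu$ is cyclic in every $X_c$. On the other hand, $\log(1/u_k)\le4\log(k+2)\le 8k$, so $\log(2\pi e/g_k)\le Ck$ with $C$ independent of $k$, and $\sum_ka_k(\log(2\pi e/g_k))^\gamma<\infty$. Thus $E$ satisfies \eqref{eq:logcarleson} for $s=\gamma$, hence for all $s\in[0,\gamma]$. The case $s=0$ says that $E$ is a null $(1-\gamma)$-Carleson set, and $\nu(E)=1$. \qed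

\begin{remark}
The passage to a smaller measure $\nu'$ in Theorem~\ref{thm:criterion}(iii) cannot be avoided. If $\nu$ is the measure just constructed, then $\int K_{\nu+\delta_1}^\beta\,dm\ge\int K_\nu^\beta\,dm=\infty$, but $S_{\nu+\delta_1}$ is not cyclic by Example~\ref{ex:point}.
\end{remark}

\section{The logarithmic gap}\label{sec:sharp}

\subsection{Proof of Theorem~\ref{thm:sharp}(a)}

Let $E$ be a closed null set that satisfies \eqref{eq:logcarleson} with $s>\gamma$ and $\nu(E)>0$. Let $\nu'=\nu|_E$. By Theorem~\ref{thm:criterion} it suffices to show that $\int K_{\nu'}^\beta\,dm<\infty$. We bound this integral by a series $\sum b_j^{1-\beta}$, where $b_j$ depends only on $E$ and plays the part of $a_k$; the extra logarithm in \eqref{eq:logcarleson} is then spent on passing from the exponent $1$ to the exponent $1-\beta$.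

\medskip\noindent\emph{Reduction to a series.} For $j\ge0$ let $R_j=\pi2^{-j}$, $D_j(x)=\{t:\rho(x,t)\le R_j\}$ and $E_j=\{x:\rho(x,E)\le R_j\}$. Let $x\notin E$. Every $t\in E$ has $R_{j+1}<\rho(x,t)\le R_j$ for some $j$; then $x\in E_j$, $t\in D_j(x)$ and $|x-t|\ge\frac2\pi R_{j+1}=2^{-j}$. So $K_{\nu'}(x)\le\sum_{j:\,x\in E_j}4^j\nu'(D_j(x))$. Since $\beta<1$, the function $t\mapsto t^\beta$ is subadditive, and
\[
K_{\nu'}(x)^\beta\le\sum_{j\ge0}4^{j\beta}\,1_{E_j}(x)\,\nu'(D_j(x))^\beta .
\]
By Fubini's theorem $\int\nu'(D_j(x))\,dm(x)=2^{-j}\nu'(\mathbb T)$, so H\"older's inequality gives $\int_{E_j}\nu'(D_j(x))^\beta\,dm(x)\le m(E_j)^{1-\beta}\big(2^{-j}\nu'(\mathbb T)\big)^\beta$. As $E$ is null and $\beta=\gamma(1-\beta)$,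
\begin{equation}\label{eq:bj}
\int K_{\nu'}^\beta\,dm\le\nu'(\mathbb T)^\beta\sum_j2^{j\beta}m(E_j)^{1-\beta}=\nu'(\mathbb T)^\beta\sum_jb_j^{1-\beta},\qquad b_j=2^{j\gamma}m(E_j).
\end{equation}

\medskip\noindent\emph{The series $\sum b_j(j+1)^s$ converges.} A component $\ell$ of $\mathbb T\setminus E$ meets $E_j$ in a set of length at most $\min(|\ell|,2R_j)$, and $E$ is null, so $m(E_j)\le\frac1{2\pi}\sum_\ell\min(|\ell|,2R_j)$. Fix $\ell$ and let $n\ge0$ be the integer with $2R_{n+1}<|\ell|\le2R_n$, that is, $\pi/|\ell|<2^n\le2\pi/|\ell|$. Then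
\[
\sum_{j\le n}2^{j\gamma}(j+1)^s|\ell|\le\frac{2^{n\gamma}(n+1)^s|\ell|}{1-2^{-\gamma}}\le C|\ell|^{1-\gamma}(n+1)^s,
\]
and, writing $j=n+i$ and using $j+1\le(n+1)(i+1)$ and $\gamma<1$,
\[
\sum_{j>n}2^{j\gamma}(j+1)^s\,2R_j\le2\pi\,2^{-n(1-\gamma)}(n+1)^s\sum_{i\ge1}2^{-i(1-\gamma)}(i+1)^s\le C|\ell|^{1-\gamma}(n+1)^s,
\]
with $C$ depending only on $\gamma$ and $s$. Moreover $n+1\le1+\log(2\pi/|\ell|)/\log2\le2\log(2\pi e/|\ell|)$. Summing over $\ell$ and using \eqref{eq:logcarleson}, we get $\sum_jb_j(j+1)^s<\infty$.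

\medskip\noindent\emph{Conclusion.} Write $b_j^{1-\beta}=\big(b_j(j+1)^s\big)^{1-\beta}(j+1)^{-s(1-\beta)}$ and apply H\"older's inequality with exponents $\frac1{1-\beta}$ and $\frac1\beta$. Since $\frac{1-\beta}\beta=\frac1\gamma$,
\[
\sum_jb_j^{1-\beta}\le\Big(\sum_jb_j(j+1)^s\Big)^{1-\beta}\Big(\sum_j(j+1)^{-s/\gamma}\Big)^\beta ,
\]
and the last series converges exactly because $s>\gamma$. By \eqref{eq:bj} the integral is finite.

Finally, if $\alpha<1-\gamma$, then $t^{1-\gamma-\alpha}(\log(2\pi e/t))^s$ is bounded on $(0,2\pi]$, so a null $\alpha$-Carleson set satisfies \eqref{eq:logcarleson} for every $s$. \qed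

\subsection{Proof of Theorem~\ref{thm:sharp}(c)}

Let $0<\alpha<1-\gamma$. We want a measure that lives on an $\alpha'$-Carleson set with $\alpha<\alpha'<1-\gamma$ but is too evenly spread to charge an $\alpha$-Carleson set. Run the construction of Section~\ref{sub:cantor} with $g_k=A2^{-k/\alpha}$; condition \eqref{eq:gaps} holds with $q=2^{1-1/\alpha}<1$ and a suitable $A>0$. For $\alpha'\in(\alpha,1-\gamma)$ we have $\sum_k2^kg_k^{\alpha'}=A^{\alpha'}\sum_k2^{k(1-\alpha'/\alpha)}<\infty$, so $E$ is a null $\alpha'$-Carleson set with $\nu(E)=1$. By part (a), $S_\nu$ is non-cyclic in every $X_c$.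

Next, $\nu(I)\le C|I|^\alpha$ for every arc $I$. If $|I|\ge g_1$, then $\nu(I)\le1\le(|I|/g_1)^\alpha$. Otherwise let $g_{k+1}\le|I|<g_k$. Two different arcs of generation $k$ are separated on each side by a gap of generation at most $k$ or by the arc of length $2\pi-1$, and all of these have length at least $g_k$. So $I$ meets at most one arc of generation $k$, and $\nu(I)\le2^{-k}=2(g_{k+1}/A)^\alpha\le2A^{-\alpha}|I|^\alpha$. In particular $\nu$ has no atoms.

Let $F$ be a null $\alpha$-Carleson set. If $\mathbb T\setminus F$ has finitely many components, then $F$ is a finite union of closed arcs of length zero, so it is finite and $\nu(F)=0$. Otherwise remove from $\mathbb T$ the $n$ longest components of $\mathbb T\setminus F$. What remains is a union of at most $n$ closed arcs $J_i$, some of which may be points, and it contains $F$. Each remaining component lies in exactly one $J_i$, and since $F$ is null, $|J_i|$ is the sum of the lengths of the remaining components inside $J_i$. By subadditivity of $t\mapsto t^\alpha$,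
\[
\nu(F)\le\sum_i\nu(J_i)\le C\sum_i|J_i|^\alpha\le C\sum_{\ell\text{ remaining}}|\ell|^\alpha .
\]
The right side is the tail of a convergent series and tends to $0$ as $n\to\infty$. Hence $\nu(F)=0$. \qed

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Regular functions in de Branges--Rovnyak spaces},
\texttt{https://malman.eu/website/pdfs/regHbSurvey.pdf}.

\end{thebibliography}
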